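# Finite hyperbolic complexes whose self-equivalences commute rationally

## Graph complexes with rationally commutative self-equivalences

**Theorem A.** Let $\Gamma$ be a finite simple graph without triangles, with vertex set $I$, $|I|\ge 2$. For $v\in I$ let $\mathrm{lk}(v)$ be the set of neighbours of $v$ and $\mathrm{st}(v)=\mathrm{lk}(v)\cup\{v\}$. Assume:

- no vertex is *dominated*, that is, there are no $v\ne w$ with $\mathrm{lk}(v)\subset\mathrm{st}(w)$;
- no star is *separating*, that is, for no $s\in I$ is the induced graph on $T_s:=I\setminus\mathrm{st}(s)$ disconnected.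

Fix integers $n_v\ge1$ and let
$$X=X_\Gamma=\Big\{(x_v)\in\prod_{v\in I}S^{2n_v+1}:\ \{v:x_v\ne *\}\text{ is empty, a vertex, or an edge of }\Gamma\Big\}.$$
Then $X$ is hyperbolic, $\pi_{2m}(\mathrm{aut}_1X)\otimes\mathbb Q=0$ for all $m\ge1$, $B\mathrm{aut}_1(X)_0$ is a product of Eilenberg–Mac Lane spaces $K(-,2m)$, and $\mathrm{aut}_1(X)_0$ is homotopy commutative. Its homotopy nilpotency is exactly $1$, and $\pi_*(\mathrm{aut}_1X)\otimes\mathbb Q$ is infinite dimensional.

Let us unpack the words. For a finite simply connected CW-complex $X$, $\mathrm{aut}_1(X)$ is the path component of the identity in the space of free self-equivalences of $X$, with composition as product. It is a *group-like* H-space: for every $Y$ the set $[Y,\mathrm{aut}_1(X)]$ is a group. A subscript $0$ is rationalization. For a group-like H-space $G$ put $c_1=\mathrm{id}_G$, let $c_2:G^2\to G$ be the commutator map, and $c_n=c_2\circ(\mathrm{id}\times c_{n-1}):G^n\to G$. If $c_n$ is null-homotopic, so is $c_{n+1}$.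

**Definition (homotopy nilpotency).** $G$ is homotopy nilpotent if some $c_n$ is null-homotopic. Its homotopy nilpotency is then the largest $n$ for which $c_n$ is essential.

So the value is $0$ exactly when $G$ is contractible. The map $c_2$ is null exactly when the two projections commute in the group $[G\times G,G]$, that is, when $G$ is homotopy commutative. A non-contractible homotopy commutative $G$ has value $1$.

By the Dichotomy Theorem a finite simply connected $X$ is either *elliptic*, meaning that $\sum_i\operatorname{rank}\pi_i(X)$ is finite, or *hyperbolic*, meaning that the partial sums of this series grow exponentially. Spheres are elliptic, wedges of spheres are hyperbolic. If $X$ is elliptic, its minimal model has finitely many generators and $\mathrm{aut}_1(X)_0$ is homotopy nilpotent. If $X$ is a wedge of at least two copies of $S^{2n+1}$, $n\ge1$, then $\mathrm{aut}_1(X)_0$ is not homotopy nilpotent. The paper "Rational homotopy nilpotency of self-equivalences" says of this failure: "We do not know if this happens for every hyperbolic space." So the question is whether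 $\mathrm{aut}_1(X)_0$ must fail to be homotopy nilpotent whenever $X$ is hyperbolic. Theorem A answers it negatively as soon as one graph satisfies its hypotheses.

**Example (cycles).** Let $\Gamma=C_\ell$ with $\ell\ge5$ and $I=\mathbb Z/\ell$. There are no triangles. If $\{v-1,v+1\}\subset\{w-1,w,w+1\}$, then two elements of the right side differ by $2$ modulo $\ell$. The differences available there are $0,\pm1,\pm2$, and since $\ell\ge5$ only $(w+1)-(w-1)$ equals $2$, so $v=w$. Hence no vertex is dominated. The set $T_v$ is a path with $\ell-3\ge2$ vertices, hence connected. Theorem A applies. The smallest case is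
$$X=\bigcup_{i\in\mathbb Z/5}S^3_i\times S^3_{i+1}\subset(S^3)^5,$$
a $6$-dimensional complex with $1+5+5=11$ cells.

**Addendum (pentagon).** For $\Gamma=C_5$ with all $n_v=n$,
$$\operatorname{rank}\pi_{2nm-1}(\mathrm{aut}_1X)=5(l_{m+2}-l_{m+1})+l_m\qquad(m\ge1),$$
and the rational homotopy vanishes in all other positive degrees, where $\prod_w(1-t^w)^{-l_w}=(1-5t+5t^2)^{-1}$. Thus $l_1,l_2,l_3,l_4=5,5,15,40$, the first two ranks are $55$ and $130$, and the ranks grow exponentially.

Both hypotheses say something. In the square $C_4$ opposite vertices have the same link, so each dominates the other; here $X_\Gamma$ is a product of two wedges of two spheres. In the disjoint union of two pentagons no vertex is dominated, but $T_s$ is an edge together with a pentagon, so every star is separating; here $X_\Gamma$ is a wedge of two pentagon complexes. Theorem B below says that in both cases nilpotency fails.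

In general $X_\Gamma$ has one $0$-cell, one $(2n_v+1)$-cell per vertex and one product cell per edge, so it is finite and simply connected. If $u\ne v$ are non-adjacent, projection to the coordinates $u,v$ retracts $X_\Gamma$ onto $S^{2n_u+1}\vee S^{2n_v+1}$, which has infinite total rational homotopy rank, so $X_\Gamma$ is hyperbolic. If there is no such pair, then $\Gamma$ is complete and triangle-free, hence a vertex or an edge, and $X_\Gamma$ is an odd sphere or a product of two, so it is elliptic.

**Theorem B.** Let $\Gamma$ be triangle-free with $X_\Gamma$ hyperbolic. The following are equivalent: (i) $\mathrm{aut}_1(X_\Gamma)_0$ is homotopy nilpotent; (ii) it is homotopy commutative; (iii) $\Gamma$ has no dominated vertex and no separating star.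

**Theorem C.** For $\Gamma$ as in Theorem A and $q\ge0$, the space $X_\Gamma\times(S^3)^q$ is hyperbolic, and its $\mathrm{aut}_1(\cdot)_0$ has homotopy nilpotency exactly $q+1$.

## Derivations of minimal models, and two elliptic examples

Let $\mathcal M$ be the minimal Sullivan model of a finite simply connected $Y$. Write $\mathrm{Der}_k\mathcal M$ for the derivations lowering degree by $k$; the differential is $[d,\theta]=d\theta-(-1)^k\theta d$, and $\mathrm{Der}\,\mathcal M$ is a differential graded Lie algebra under the graded commutator. We use the following fact, found in Sullivan, *Infinitesimal computations in topology*, and in Félix–Lupton–Smith, *The rational homotopy type of the space of self-equivalences of a fibration* (applied to $Y\to *$).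

**(F)** For all $k\ge1$, $\pi_k(\mathrm{aut}_1Y)\otimes\mathbb Q\cong H_k(\mathrm{Der}\,\mathcal M)$, and the isomorphism carries the Samelson product to the commutator bracket up to sign.

Recall that the Samelson product of $\alpha\in\pi_k(G)$, $\beta\in\pi_l(G)$ is the class in $\pi_{k+l}(G)$ through which $c_2\circ(\alpha\times\beta):S^k\times S^l\to G$ factors, over $S^k\wedge S^l$. Theorem A uses only the vector space part of (F).

**Example ($S^{2n+1}$).** Here $\mathcal M=\Lambda(x)$, $d=0$. In positive degrees there is only $\partial_x$, of degree $2n+1$. So $\mathrm{aut}_1$ has rational homotopy $\mathbb Q$, in degree $2n+1$.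

**Example ($S^3\times S^5$).** Here $\mathcal M=\Lambda(x,y)$, $|x|=3$, $|y|=5$, $d=0$. The derivations of positive degree are spanned by $\partial_x$ (degree $3$), $\partial_y$ (degree $5$) and $x\partial_y$ (degree $2$); all other monomial multiples of $\partial_x,\partial_y$ have degree $\le0$. We have $[\partial_x,x\partial_y]=\partial_y$, and all other brackets of basis elements vanish. So two-fold brackets survive and three-fold ones do not. By Lemma 9 below the homotopy nilpotency is $2$.

The other textbook facts we need are the Poincaré–Birkhoff–Witt theorem (PBW), Lazard elimination (in the free Lie algebra on $\{a\}\cup B$, the ideal generated by $B$ is free on the elements $\mathrm{ad}(a)^ib$, $i\ge0$, $b\in B$), the Milnor–Moore theorem, basic Sullivan theory, and the comparison theorem for projective resolutions.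

## The graph Lie algebra and its length-two resolution

From now on $\Gamma$ is a finite simple graph on $I\neq\emptyset$ with edge set $E$, each edge oriented once and for all. Let $L$ be the graded Lie algebra generated by $a_v$, $|a_v|=2n_v$, $v\in I$, with relations $[a_u,a_v]=0$ for edges $uv$. It lives in even degrees, so it is an ordinary Lie algebra without signs. The relations are multihomogeneous, so $L=\bigoplus_{\delta\in\mathbb N^I}L_\delta$ with finite dimensional pieces; $e_v$ denotes the multidegree of $a_v$. Its enveloping algebra is $U=\mathbb Q[M]$, where $M$ is the monoid generated by the $a_v$ with $a_ua_v=a_va_u$ for edges $uv$. Two words represent the same element of $M$ iff they are joined by *elementary commutations* $AxyB\to AyxB$ with $x,y$ adjacent, so $x\ne y$. Hence the number of occurrences of each letter, and the support $\mathrm{supp}\,w\subset I$, depend only on the element $w$. Say that $w$ *ends with* $v$ if $w\in Ma_v$.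

For example, if $x,y$ are adjacent and $z$ is adjacent to neither, then $zxy=zyx$ ends with both $x$ and $y$, and $xzy$ ends only with $y$.

**Lemma 1.** For an arbitrary finite simple graph $\Gamma$:

1. (M1) $wa_u=w'a_u$ implies $w=w'$, and $a_uw=a_uw'$ implies $w=w'$.
2. (M2) If a word $W$ represents $w$, then $w$ ends with $v$ iff $v$ occurs in $W$ and all letters after its last occurrence are adjacent to $v$.
3. (M3) If $u\ne v$ are non-adjacent, sending all other generators to $1$ defines a homomorphism from $M$ to the free monoid $\{u,v\}^*$. In particular $Ma_u\cap Ma_v=\emptyset$.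

*Proof.* (M1) It suffices that deleting the last occurrence of $u$ from two words related by $AxyB\to AyxB$ gives equivalent words. If that last $u$ lies in $A$ or $B$, the shortened words are related by the same commutation. If it is $x$ (or $y$), both shortened words equal $AyB$ (or $AxB$). For the other side, delete the first occurrence.

(M2) The condition suffices, since that $v$ can be moved to the end. Conversely a word with last letter $v$ satisfies the condition, so we check that it is invariant under an elementary commutation. If the last $v$ is not one of the exchanged letters, these two neighbouring letters are on the same side of it, and the set of letters after it does not change. If it is one of them, the other is adjacent to $v$ and moves across it, which does not affect the condition.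

(M3) If $x,y$ are adjacent, at most one of them is in $\{u,v\}$, so the images of $a_x,a_y$ commute. An element of $Ma_u\cap Ma_v$ would have an image ending with both $u$ and $v$. $\square$

For $J\subset I$ let $L_J\subset L$ and $M_J\subset M$ be generated by the $a_v$, $v\in J$. Then $M_J=\{w:\mathrm{supp}\,w\subset J\}$ and
$$L_J=\bigoplus_{\mathrm{supp}\,\delta\subset J}L_\delta=L\cap\mathbb Q[M_J].$$
Sending the other generators to $0$ gives retractions $L\to L_J$ and $U\to\mathbb Q[M_J]$. They show that $L_J$ is the Lie algebra of the induced graph on $J$. If no two vertices of $J$ are adjacent, $L_J$ is free.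

**Lemma 2.** If $\Gamma$ is triangle-free, the sequence of graded $U$-modules
$$0\to\bigoplus_{uv\in E}U\varepsilon_{uv}\xrightarrow{\partial_2}\bigoplus_vU\varepsilon_v\xrightarrow{\partial_1}U\to\mathbb Q\to0,\qquad\partial_1\varepsilon_v=a_v,\quad\partial_2\varepsilon_{uv}=a_u\varepsilon_v-a_v\varepsilon_u\tag{1}$$
is exact.

*Proof.* Exactness at $U$ and $\mathbb Q$ is clear, and $\partial_1\partial_2=0$.

**Step 1: exactness in the middle.** This step says that every relation among the $a_v$ comes from the commutation relations. Let $F$ be the free associative algebra on the $a_v$ and $J$ its two-sided ideal generated by $\rho_{uv}=a_ua_v-a_va_u$, $uv\in E$, so $U=F/J$. Let $\sum u_va_v=0$ in $U$ and lift $u_v$ to $\tilde u_v\in F$; then $\sum\tilde u_va_v\in J$. An element $f\rho_eg$ with $g$ a nonempty word lies in $\sum_vJa_v$. So $\sum\tilde u_va_v=\sum_ef_e\rho_e+\sum_vj_va_v$ with $f_e\in F$, $j_v\in J$. Compare coefficients in $\bigoplus_vFa_v$ (the coefficients of $\rho_{uv}$ are $a_u$ at $a_v$ and $-a_v$ at $a_u$) and reduce modulo $J$: this reads $\sum u_v\varepsilon_v=\partial_2(\sum f_e\varepsilon_e)$.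

**Step 2: injectivity of $\partial_2$.** Here triangle-freeness enters. If $\partial_2(\sum f_e\varepsilon_e)=0$, the coefficient at $\varepsilon_v$ gives $\sum_{u\in\mathrm{lk}(v)}\pm f_{e(u,v)}a_u=0$, where $e(u,v)$ is the edge joining $u,v$. Distinct $u,u'\in\mathrm{lk}(v)$ are non-adjacent, so by (M3) the monomials occurring in $Ua_u$ and in $Ua_{u'}$ are disjoint. Hence each $f_{e(u,v)}a_u=0$, and $f_{e(u,v)}=0$ by (M1). $\square$

Recall Chevalley–Eilenberg (CE) cohomology. For a graded $L$-module $N$, $p$-cochains of internal degree $r$ are alternating $p$-linear maps $c:L^p\to N$ raising degree by $r$, and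
$$(\delta c)(x_0,\dots,x_p)=\sum_i(-1)^ix_i\,c(x_0,..\hat x_i..,x_p)+\sum_{i<j}(-1)^{i+j}c([x_i,x_j],x_0,..\hat x_i..\hat x_j..,x_p).$$
These are the homomorphisms into $N$ from the CE resolution $U\otimes\Lambda^*L$ of $\mathbb Q$. For $N=L$ (adjoint action), $H^0(L;L)$ is the centre and $H^1(L;L)$ is derivations modulo inner derivations.

The assignment $\varepsilon_v\mapsto1\otimes a_v$, $\varepsilon_{uv}\mapsto1\otimes a_u\wedge a_v$ is a chain map from (1) to the CE resolution, because $\partial(1\otimes a_u\wedge a_v)=a_u\otimes a_v-a_v\otimes a_u-1\otimes[a_u,a_v]$ and $[a_u,a_v]=0$. Both are resolutions of $\mathbb Q$ by graded projectives, so it is a homotopy equivalence. Hence, for triangle-free $\Gamma$, restricting CE cochains to the $a_v$ and to the pairs $(a_u,a_v)$, $uv\in E$, is a quasi-isomorphism, in each internal degree, onto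
$$N\to N^I\to N^E,\qquad n\mapsto(a_vn)_v,\quad(y_v)\mapsto(a_uy_v-a_vy_u)_{uv}.\tag{2}$$
In particular $H^p(L;N)=0$ for $p\ge3$.

## The minimal model of $X_\Gamma$ and its derivations

In this section $\Gamma$ is triangle-free and $X=X_\Gamma$. Put $V=(sL)^*$ (graded dual), so $V^{k+1}=(L_k)^*$; it sits in odd degrees $\ge3$ and has finite type. Since $V$ is odd, the parity of the degree in $\Lambda V$ is the parity of the word length. We regard $\Lambda^pV$ as the (finite type) space of alternating $p$-forms on $L$, with the usual wedge product, and set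
$$(d\omega)(x_0,\dots,x_p)=\sum_{i<j}(-1)^{i+j}\omega([x_i,x_j],x_0,..\hat x_i..\hat x_j..,x_p),\qquad (df)(x,y)=-f([x,y])\ \ (f\in V).\tag{3}$$
This is the CE cochain algebra $C^*(L)$.

**Proposition 3.** $(\Lambda V,d)=C^*(L)$ is the minimal model of $X_\Gamma$.

*Proof.* The differential is quadratic and $V$ is in degrees $\ge3$, so $(\Lambda V,d)$ is a minimal Sullivan algebra. We need a quasi-isomorphism to $A_{PL}(X)$.

**Step 1: the cohomology ring.** We identify the target. Since $X$ is a subcomplex of $\prod S^{2n_v+1}$ and all cellular differentials vanish, $A=H^*(X;\mathbb Q)$ is the exterior algebra on classes $x_v$, $|x_v|=2n_v+1$, modulo $x_ux_v$ for $u\ne v$ non-adjacent. Let $A^{(p)}$ be spanned by $p$-fold products. Then $A^{(p)}=0$ for $p\ge3$, since among three vertices two are non-adjacent, and $A^{(2)}$ has the basis $x_ux_v$, $uv\in E$.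

**Step 2: formality.** We construct a quasi-isomorphism $(A,0)\to A_{PL}(X)$. Model the spheres by simplicial sets $S_v$ with a base vertex, and $X$ by the corresponding simplicial subset of the product, with projections $p_v$. Choose cocycles $\xi_v\in A_{PL}(S_v)$ representing the fundamental classes; $\xi_v^2=0$ as the degree is odd. If $u\ne v$ are non-adjacent, $(p_u,p_v)$ maps $X$ into $S_u\vee S_v$, so $p_u^*\xi_u\,p_v^*\xi_v$ is pulled back from $S_u\vee S_v$. There the product vanishes: a form on the wedge is determined by its restrictions to the two summands, and on each summand one factor is a positive degree form pulled back from a point, hence zero. So $x_v\mapsto p_v^*\xi_v$ is a well defined dga map, and it induces the identity on cohomology.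

**Step 3: a quasi-isomorphism $\varphi:\Lambda V\to A$.** Bracket length gives $V=\bigoplus_{w\ge1}V_{(w)}$. Let $\varphi$ send the element of $V_{(1)}$ dual to $a_v$ to $x_v$, and kill $V_{(w)}$ for $w\ge2$. To be a dga map it must satisfy $\varphi d=0$ on $V$. Since $dV_{(w)}\subset\bigoplus_{i+j=w}V_{(i)}V_{(j)}$, only $w=2$ needs a check. For $f\in V_{(2)}$, $\varphi(df)$ is a combination of products $x_ux_v$ with $[a_u,a_v]\ne0$. Such $u,v$ are non-adjacent, so these products vanish in $A$.

By (2) with $N=\mathbb Q$, where all maps are zero, $H^p(L)$ has dimension $1,|I|,|E|,0,\dots$ for $p=0,1,2,3,\dots$. Since $\varphi(\Lambda^pV)\subset A^{(p)}$, we compare for each $p$. For $p=0$ and for $p=1$ (where $H^1(L)=V_{(1)}$) we have isomorphisms. For $p=2$ the map onto $A^{(2)}$ is surjective, because products of cocycles in $V_{(1)}$ hit all $x_ux_v$, and both sides have dimension $|E|$. For $p\ge3$ both sides vanish. So $\varphi$ is a quasi-isomorphism. $\square$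

Now we describe derivations by cochains. For an alternating $p$-cochain $c$ on $L$ with values in $L$, of internal degree $r$, let $\theta_c$ be the derivation of $\Lambda V$ with
$$\theta_c(f)=f\circ c\in\Lambda^pV\qquad(f\in V).$$
If $f\in(L_k)^*$ has degree $k+1$, then $f\circ c$ has degree $k-r+p$, so $\theta_c$ lowers degree by $r+1-p$. Everything has finite type, and each degree of $\Lambda V$ involves finitely many $p$. So every derivation of degree $k$ is uniquely $\prod_p\theta_{c_p}$ with $c_p$ of internal degree $k+p-1$.

**Proposition 4.** With $\delta$ the CE differential for adjoint coefficients,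
$$[d,\theta_c]=\theta_{\delta c}.\tag{4}$$
Consequently
$$H_k(\mathrm{Der}\,\Lambda V)=\begin{cases}H^1(L;L)_k=\mathrm{Der}_k(L)/\mathrm{ad}\,L_k&k\text{ even},\\H^0(L;L)_{k-1}\oplus H^2(L;L)_{k+1}&k\text{ odd},\end{cases}\tag{5}$$
and these spaces are finite dimensional. The bracket satisfies $[H^p,H^q]\subset H^{p+q-1}$. For linear maps $D,D':L\to L$ and a $2$-cochain $c$,
$$[\theta_{-D},\theta_{-D'}]=\theta_{-[D,D']},\qquad[\theta_{-D},\theta_c]=\theta_{D\cdot c},\quad D\cdot c=D\circ c-c(D\,\cdot,\cdot)-c(\cdot,D\,\cdot).\tag{6}$$

*Proof.* **Step 1: formula (4).** Let $f\in V$ and write $df=\sum_\alpha g_\alpha\wedge h_\alpha$, so that $\sum_\alpha(g_\alpha(x)h_\alpha(y)-g_\alpha(y)h_\alpha(x))=-f([x,y])$. Internal degrees are even, so $\theta_c$ has parity $p-1$, and moving the one-form $g$ past the $p$-form $h\circ c$ gives the sign $(-1)^p$: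
$$\theta_c(g\wedge h)=(g\circ c)\wedge h+(-1)^{p-1}g\wedge(h\circ c)=(g\circ c)\wedge h-(h\circ c)\wedge g.$$
Put $c_i=c(x_0,..\hat x_i..,x_p)$. Moving $x_i$ to the last place costs $(-1)^{p-i}$, so
$$\theta_c(df)(x_0,\dots,x_p)=\sum_i(-1)^{p-i}\sum_\alpha\big(g_\alpha(c_i)h_\alpha(x_i)-h_\alpha(c_i)g_\alpha(x_i)\big)=\sum_i(-1)^{p-i}f([x_i,c_i]).$$
Hence $[d,\theta_c]f=d(f\circ c)-(-1)^{p-1}\theta_c(df)$ takes on $(x_0,\dots,x_p)$ the value of $f$ on
$$\sum_i(-1)^i[x_i,c_i]+\sum_{i<j}(-1)^{i+j}c([x_i,x_j],\dots)=(\delta c)(x_0,\dots,x_p).$$

**Step 2: homology.** By (4), $H_k(\mathrm{Der}\,\Lambda V)=\prod_pH^p(L;L)_{k+p-1}$. The internal degree $k+p-1$ must be even, and only $p\le2$ contribute by (2). So $p=1$ for even $k$ and $p\in\{0,2\}$ for odd $k$. This is (5); finite dimensionality follows from (2).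

**Step 3: brackets.** If $c,c'$ are $p$- and $q$-cochains, $\theta_c\theta_{c'}$ maps $V$ to $\Lambda^{p+q-1}V$, which gives the statement on $H^p,H^q$. The derivations $\theta_{-D}$ have even degree. For $f\in V$, $\theta_{-D}\theta_{-D'}f=f\circ D'D$, so the commutator sends $f$ to $-f\circ[D,D']$. On a $2$-form, $(\theta_{-D}\omega)(x,y)=-\omega(Dx,y)-\omega(x,Dy)$. So $[\theta_{-D},\theta_c]f=\theta_{-D}(f\circ c)+\theta_c(f\circ D)$ sends $(x,y)$ to $f$ of $-c(Dx,y)-c(x,Dy)+Dc(x,y)$. $\square$

**Example (an edge, again).** For $\Gamma$ an edge with $n_v=1,2$, $L$ is abelian on $a,b$ of degrees $2,4$. Then $H^0(L;L)=L$ contributes in degrees $3$ and $5$, $H^1$ contributes the derivation $a\mapsto b$ in degree $2$, and $H^2$ has internal degree at most $4-6=-2$, hence nothing in positive degree. This matches the hand computation for $S^3\times S^5$.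

The parity in (5) is what we shall exploit. Outer derivations of $L$ live in even degrees, all the rest in odd degrees. If $L$ has no outer derivations of positive degree, then $\mathrm{aut}_1(X)$ has rational homotopy in odd degrees only, and there is no room for a non-zero Samelson product. At the opposite extreme, if $\Gamma$ consists of two points, then $E=\emptyset$, so $H^2(L;L)=0$ by (2), and the centre of the free Lie algebra on two generators is $0$: all rational homotopy of $\mathrm{aut}_1$ is then in even degrees.

## Two constructions of outer derivations, and their failure on the pentagon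

Before looking for an $L$ without outer derivations, let us try to prove the opposite, that a hyperbolic $X_\Gamma$ always has plenty of them. A derivation of $L$ is the same as a choice of $y_v=D(a_v)$ with $[y_u,a_v]+[a_u,y_v]=0$ for all edges $uv$. One needs to control centralizers.

**Lemma 5.** For an arbitrary finite simple graph, $C_U(a_u)=\mathbb Q[M_{\mathrm{st}(u)}]$ and $C_L(a_u)=L_{\mathrm{st}(u)}$.

*Proof.* "$\supset$" is clear. Let $y=\sum_{w\in F}c_ww$, $c_w\ne0$, $F$ finite, commute with $a_u$. By (M1), $a_uF=Fa_u$, and there is a bijection $\sigma$ of $F$ with $a_uw=\sigma(w)a_u$. Iterating, $a_u^rw=\sigma^r(w)a_u^r$. Choose $r\ge1$ with $\sigma^r=1$; then $a_u^rw=wa_u^r$ for all $w\in F$. Let $t\notin\mathrm{st}(u)$ and project to $\{u,t\}^*$ by (M3). If $t$ occurred in $w$, the image would be $\bar w=u^it\cdots$; then $u^r\bar w=u^{r+i}t\cdots$ while $\bar wu^r=u^it\cdots$, a contradiction. So $\mathrm{supp}\,w\subset\mathrm{st}(u)$. Intersecting with $L$ gives the second claim. $\square$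

*First construction: move one generator.* Suppose $v\ne w$ are non-adjacent and $\mathrm{lk}(v)\subset\mathrm{lk}(w)$. For homogeneous $f\in L_{\{v,w\}}$ let $D_f$ send $a_v\mapsto f$ and all other generators to $0$. This is a derivation of $L$, because every $a_u$ with $u\in\mathrm{lk}(v)$ commutes with $a_v$ and $a_w$, hence with $f$.

**Proposition 6.** In this situation there are such derivations $G,H$ of positive degree for which $\mathrm{ad}(G)^kH$ is not inner, for every $k\ge0$.

*Proof.* $L_{\{v,w\}}$ is free. By Lazard elimination its ideal generated by $a_v$ is free on $v_i=\mathrm{ad}(a_w)^ia_v$, $i\ge0$. In the enveloping tensor algebra, identify the word $v_iv_j$ with the monomial $\sigma^i\tau^j$. Then $\mathrm{ad}(a_w)$ is multiplication by $\sigma+\tau$ on the part of $v$-degree $2$. Put $G=D_{v_2}$, and $H=D_p$ with $p\in L_{\{v,w\}}$ of $v$-degree $2$. Both kill $a_w$, so they commute with $\mathrm{ad}(a_w)$. Hence $Gv_i=v_{i+2}$, and $Hv_i$ corresponds to $(\sigma+\tau)^ip$. The derivation $[G,H]$ kills all generators except $a_v=v_0$, and $[G,H]a_v=G(p)-H(v_2)$. So $[G,H]=D_{p'}$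 with
$$p'=(\sigma^2+\tau^2-(\sigma+\tau)^2)\,p=-2\sigma\tau\,p.$$
Start with $p=[v_0,v_1]=v_0v_1-v_1v_0$, which corresponds to $\tau-\sigma$. Then $\mathrm{ad}(G)^kH=D_{p_k}$ with $p_k=(-2\sigma\tau)^k(\tau-\sigma)\ne0$. The degree of $G$ is $2|a_w|$ and that of $H$ is $|a_v|+|a_w|$, both positive.

Suppose $D_{p_k}=\mathrm{ad}\,z$. Since $D_{p_k}$ raises $v$-degree by $1$, we may replace $z$ by its part of $v$-degree $1$. From $[z,a_w]=D_{p_k}a_w=0$ and Lemma 5, $z\in L_{\mathrm{st}(w)}$, where the $v$-degree is $0$ because $v\notin\mathrm{st}(w)$. So $z=0$ and $D_{p_k}=0$, a contradiction. $\square$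

With two points and no edge this covers $S^{2n_v+1}\vee S^{2n_w+1}$. By (5) and (6), the classes $\mathrm{ad}(\theta_{-G})^k\theta_{-H}$ are all non-zero in homology. By (F) and Lemma 9 below, $\mathrm{aut}_1$ of this wedge is not rationally homotopy nilpotent.

*Second construction: conjugate one side.* Suppose $T_s=C_1\sqcup C_2$ with no edges between $C_1$ and $C_2$. Let $D$ send $a_x\mapsto[a_s,a_x]$ for $x\in C_1$ and kill the other generators. It satisfies the relations. For an edge inside $C_1$, $D$ acts as $\mathrm{ad}\,a_s$. Every other edge meeting $C_1$ joins some $x\in C_1$ to some $u\in\mathrm{lk}(s)$, and then $a_u$ commutes with $a_s$ and $a_x$.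

*The pentagon.* Both constructions give nothing here, and one can see by hand why.

**Example (derivations of the pentagon algebra raising bracket length by one).** Let $I=\mathbb Z/5$. Splitting $D$ into multihomogeneous parts, assume $Da_u\in L_{\delta+e_u}$ for all $u$, where $\delta\in\mathbb Z^5$ has coordinate sum $1$. We claim that $D$ is inner.

Suppose first that $\delta$ has a negative entry at $v$. Then $Da_u=0$ for $u\ne v$. If $f=Da_v\ne0$, then $f$ is a multiple of some $[a_p,a_q]$ with $p,q\ne v$. The relations for the edges at $v$ give $[f,a_{v\pm1}]=0$, so by Lemma 5 $f$ has support in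
$$\mathrm{st}(v-1)\cap\mathrm{st}(v+1)=\{v-2,v-1,v\}\cap\{v,v+1,v+2\}=\{v\}.$$
Hence $f=0$. The first construction dies because $v$ is not dominated.

If $\delta$ has no negative entry, $\delta=e_s$. Only $[a_s,a_{s+2}]$ and $[a_s,a_{s+3}]$ are available, so $Da_{s+2}=c_+[a_s,a_{s+2}]$, $Da_{s+3}=c_-[a_s,a_{s+3}]$, and the other values are $0$. The vertices $s+2,s+3$ are adjacent, and the relation for this edge is
$$0=c_+[[a_s,a_{s+2}],a_{s+3}]+c_-[a_{s+2},[a_s,a_{s+3}]]=(c_+-c_-)\,[[a_s,a_{s+2}],a_{s+3}].$$
Write $x,y,z$ for $a_s,a_{s+2},a_{s+3}$, with $yz=zy$. The last bracket is $xyz-yxz-zxy+yzx\ne0$ in $\mathbb Q[M]$: the four elements differ by which of $y,z$ stand before $x$. So $c_+=c_-$, and $D=c_+\,\mathrm{ad}\,a_s$. The second construction dies because $T_s=\{s+2,s+3\}$ is connected: conjugating all of $T_s$ is conjugating everything.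

The hypotheses of Theorem A exclude exactly these two mechanisms. The task is to prove that then no outer derivation of positive degree is left.

## Outer derivations of positive degree vanish

In this section $\Gamma$ is an arbitrary finite simple graph. The plan has two stages. First we show that each $y_v=D(a_v)$ has the form $[z_v,a_v]$; this uses non-domination. Then we show that the $z_v$ can be glued to one $z$; this uses the connectedness of the sets $T_s$. For the first stage we know that $[a_u,y_v]=[a_v,y_u]$ for $u\in\mathrm{lk}(v)$, so $y_v$ commutes with $a_u$ modulo $[a_v,U]$. The idea is to find a normal form for elements of $U$ modulo $[a_v,U]$ that is compatible with multiplication by $a_u$. Modulo $[a_v,U]$ a letter $v$ may be carried from the end of a monomial to its beginning, and this is the normal form: no $v$ at the end.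

**Lemma 7.** Let $v\in I$ and $y\in U$ with $[a_u,y]\in[a_v,U]$ for all $u\in\mathrm{lk}(v)$. Then $y\in[a_v,U]+\mathbb Q[M_{J_v}]$, where
$$J_v=\bigcap_{u\in\mathrm{lk}(v)}\mathrm{st}(u)=\{w\in I:\mathrm{lk}(v)\subset\mathrm{st}(w)\}$$
(with $J_v=I$ if $\mathrm{lk}(v)=\emptyset$).

*Proof.* Let $R\subset M$ be the set of those $w$ which do not end with $v$ or satisfy $\mathrm{supp}\,w\subset\mathrm{st}(v)$.

**Step 1: prepending $v$ is harmless.** We show: if $w'\notin M_{\mathrm{st}(v)}$ does not end with $v$, then $a_v^jw'$ does not end with $v$. If $v$ occurs in $w'$, the last $v$ of $a_v^jw'$ lies in $w'$, and (M2) gives the same answer for both. If $v$ does not occur in $w'$, then $w'$ contains a letter outside $\mathrm{st}(v)$, which comes after all the $v$'s in $a_v^jw'$, and (M2) applies (for $j=0$ there is nothing to show).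

**Step 2: a projection onto $\mathbb Q[R]$.** We construct $\rho:U\to\mathbb Q[R]$ giving $U=[a_v,U]\oplus\mathbb Q[R]$. Put $\rho(w)=w$ for $w\in R$. For $w\in M\setminus R$ write $w=w'a_v^j$ with $w'$ not ending with $v$, which is unique by (M1), and put $\rho(w)=a_v^jw'$. Since $w'\notin M_{\mathrm{st}(v)}$, this lies in $R$ by Step 1. For $0\le i<j$ we have $a_v^iw'a_v^{j-i}-a_v^{i+1}w'a_v^{j-i-1}=-[a_v,a_v^iw'a_v^{j-i-1}]$. Summing over $i$ gives $y-\rho(y)\in[a_v,U]$ for all $y\in U$.

Also $\rho([a_v,U])=0$. Let $x\in M$. If $x\in M_{\mathrm{st}(v)}$, then $a_vx=xa_v$. Otherwise $x=x'a_v^i$ with $i\ge0$ and $x'\notin M_{\mathrm{st}(v)}$ not ending with $v$. Then $\rho(xa_v)=\rho(x'a_v^{i+1})=a_v^{i+1}x'$. By Step 1 $a_vx'$ does not end with $v$, so $\rho(a_vx)=\rho((a_vx')a_v^i)=a_v^ia_vx'=a_v^{i+1}x'$ as well. An element of $[a_v,U]\cap\mathbb Q[R]$ is fixed and killed by $\rho$, so it is $0$.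

**Step 3: compatibility with neighbours.** We show $a_uR\subset R$ and $Ra_u\subset R$ for $u\in\mathrm{lk}(v)$. If $\mathrm{supp}\,w\subset\mathrm{st}(v)$, this persists, as $u\in\mathrm{st}(v)$. Otherwise $w$ does not end with $v$. If $v$ does not occur in $w$, it does not occur in $a_uw$ or $wa_u$. If $v$ occurs, some letter after its last occurrence is not adjacent to $v$, and this persists.

**Step 4: conclusion.** We transfer the hypothesis to $\rho(y)$. By Step 3, $[a_u,\rho(y)]\in\mathbb Q[R]$ for $u\in\mathrm{lk}(v)$. Since $a_u,a_v$ commute, $[a_u,y-\rho(y)]\in[a_u,[a_v,U]]=[a_v,[a_u,U]]\subset[a_v,U]$, and so $[a_u,\rho(y)]\in[a_v,U]\cap\mathbb Q[R]=0$. By Lemma 5, $\rho(y)\in\bigcap_{u\in\mathrm{lk}(v)}\mathbb Q[M_{\mathrm{st}(u)}]=\mathbb Q[M_{J_v}]$. $\square$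

Note that $v\in J_v$ always, and that $v$ is not dominated iff $J_v=\{v\}$.

**Proposition 8.** If $\Gamma$ has no dominated vertex, no separating star, and $|I|\ge2$, then every derivation $D$ of $L$ of degree $r>0$ is inner, and the centre of $L$ is $0$.

*Proof.* **Step 1: the centre, and $T_s\ne\emptyset$.** We dispose of vertices joined to everything. By Lemma 5 the centre is $L_J$ with $J=\bigcap_v\mathrm{st}(v)$. If $\mathrm{st}(c)=I$ for some $c$, then any $v\ne c$ is dominated by $c$; this is excluded. An element $c\in J$ would have $\mathrm{st}(c)=I$, so $J=\emptyset$ and the centre is $0$. Also $T_s=\emptyset$ would mean $\mathrm{st}(s)=I$, so every $T_s$ is nonempty.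

**Step 2: $y_v:=D(a_v)\in[a_v,L]$.** This is the local statement. From $D[a_v,a_u]=0$ we get $[a_u,y_v]=[a_v,y_u]\in[a_v,U]$ for $u\in\mathrm{lk}(v)$. Since $J_v=\{v\}$, Lemma 7 gives $y_v\in[a_v,U]+p$ with $p\in\mathbb Q[a_v]$, which we may take homogeneous of degree $|a_v|+r$. Apply the retraction $U\to\mathbb Q[a_v]$. It maps $L$ to $\mathbb Qa_v$ and kills $[a_v,U]$, so $p\in\mathbb Qa_v$. Since $|p|>|a_v|$, $p=0$. Finally $L\cap[a_v,U]=[a_v,L]$: by PBW (symmetrization) $U=L\oplus U'$ as $\mathrm{ad}\,L$-modules, and if $[a_v,l+u']\in L$ with $l\in L$, $u'\in U'$, then $[a_v,u']=0$.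

**Step 3: gluing along edges.** We show that the local solutions agree where they matter. Decomposing the $y_v$ into multihomogeneous components writes $D$ as a finite sum of multihomogeneous derivations of degree $r$, as the relations of $L$ are multihomogeneous. So assume $D\ne0$ has multidegree $\delta$. By Step 2, $y_v=[z_v,a_v]$ with $z_v\in L_\delta$. As some $y_v\ne0$, we have $L_\delta\ne0$, and $0\ne\delta\in\mathbb N^I$ because $r>0$. Let $S=\mathrm{supp}\,\delta$ and
$$T=\{v:S\not\subset\mathrm{st}(v)\}=\bigcup_{s\in S}T_s.$$
If $v\notin T$, then $S\subset\mathrm{st}(v)$, so $[L_\delta,a_v]=0$ and $y_v=0$. Let $uv$ be an edge with $u,v\in T$. The relation $[y_v,a_u]+[a_v,y_u]=0$ reads $[[z_v-z_u,a_u],a_v]=0$, as $a_u,a_v$ commute. So $[z_v-z_u,a_u]\in C_L(a_v)=L_{\mathrm{st}(v)}$. Its multidegree $\delta+e_u$ has support containing $S\not\subset\mathrm{st}(v)$, so it is $0$. Then $z_v-z_u\in C_L(a_u)=L_{\mathrm{st}(u)}$, and it has multidegree $\delta$ with $S\not\subset\mathrm{st}(u)$, so $z_v=z_u$. Hence, if the induced graph on $T$ is connected, all $z_v$ with $v\in T$ equal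 one $z\in L_\delta$, and $D=\mathrm{ad}\,z$: for $v\notin T$ both sides vanish on $a_v$.

**Step 4: $T$ is connected.** This completes the proof. Each $T_s$ is nonempty by Step 1 and connected by hypothesis. So it suffices that $T_s\cup T_t$ is connected for all $s\ne t$ in $S$. Suppose not. Then $T_s\cap T_t=\emptyset$ and there is no edge between $T_s$ and $T_t$. As $t$ is not dominated by $s$, there is $p\in\mathrm{lk}(t)\setminus\mathrm{st}(s)$, so $p\in T_s$. Any $x\in\mathrm{lk}(p)$ lies in $\mathrm{st}(t)$, since otherwise $x\in T_t$ and $px$ would be an edge between $T_s$ and $T_t$. So $\mathrm{lk}(p)\subset\mathrm{st}(t)$ with $p\ne t$: the vertex $p$ is dominated, a contradiction. $\square$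

## Proof of Theorem A and the ranks for the pentagon

**Step 1: hyperbolicity, and $|I|\ge5$.** We find non-adjacent vertices, with some to spare for Step 3. A vertex with exactly one neighbour is dominated by this neighbour, and one without neighbours by any other vertex. So every vertex has at least two neighbours, and $\Gamma$ contains a cycle, of length $\ge4$ since there are no triangles. If $|I|\le4$, this is a $4$-cycle through all vertices, and it has no chord, since a chord would create a triangle; so $\Gamma=C_4$, whose opposite vertices have equal links and are dominated. Hence $|I|\ge5$. Being triangle-free, $\Gamma$ has two non-adjacent vertices among any three. So $X$ is hyperbolic.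

**Step 2: vanishing, and the structure of $B\mathrm{aut}_1(X)_0$.** We use parity. By (F), Proposition 3, (5) and Proposition 8, $\pi_{2m}(\mathrm{aut}_1X)\otimes\mathbb Q\cong\mathrm{Der}_{2m}(L)/\mathrm{ad}\,L_{2m}=0$ for $m\ge1$. Let $B=B\mathrm{aut}_1(X)$. It is simply connected, and $\pi_k(B)\otimes\mathbb Q=\pi_{k-1}(\mathrm{aut}_1X)\otimes\mathbb Q$ is finite dimensional, and zero for $k$ odd. So its minimal Sullivan model $\Lambda W$ has $W$ in even degrees. Its differential raises degree by $1$, hence is $0$, and $B_0\simeq\prod_mK(\pi_{2m}(B)\otimes\mathbb Q,2m)$. As H-spaces, $\mathrm{aut}_1(X)_0\simeq(\Omega B)_0\simeq\Omega(B_0)$. The space $B_0$ is itself homotopy equivalent to the loop space of $\prod_mK(\pi_{2m}(B)\otimes\mathbb Q,2m+1)$. So $\Omega B_0$ is, as an H-space, a double loop space, hence homotopy commutative. In the group $[\Omega B_0\times\Omega B_0,\Omega B_0]$ the commutator of the two projections is then trivial. That is, $c_2$ is null-homotopic, and so are all higher $c_n$.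

**Step 3: non-triviality.** We show that the value is $1$ and not $0$. By (F) and (5), with centre $0$, $\pi_{r-1}(\mathrm{aut}_1X)\otimes\mathbb Q=H^2(L;L)_r$ for even $r>0$. By (2), for an edge $uv$, evaluation at $(a_u,a_v)$ gives a surjection
$$H^2(L;L)\to L/([a_u,L]+[a_v,L]),\tag{7}$$
because $H^2(L;L)$ is the quotient of $L^E$ by all families $([a_u,y_v]-[a_v,y_u])_{uv}$. Choose an edge $uv$. Among the at least three remaining vertices there are two non-adjacent ones $b,c$. The retraction of $L$ onto the free Lie algebra $L_{\{b,c\}}$ kills $[a_u,L]+[a_v,L]$ but not $\mathrm{ad}(a_b)^k(a_c)$. So $H^2(L;L)_r\ne0$ for arbitrarily large $r$. Hence $\pi_*(\mathrm{aut}_1X)\otimes\mathbb Q$ is infinite dimensional, $\mathrm{aut}_1(X)_0$ is not contractible, and its homotopy nilpotency is exactly $1$. $\square$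

*Proof of the Addendum.* Let $\Gamma=C_5$ with all $n_v=n$, and let $l_w$ be the dimension of the bracket length $w$ part of $L$, which has degree $2nw$. In internal degree $r=2nm>0$ the complex (2) with $N=L$ has terms of dimension $l_m,5l_{m+1},5l_{m+2}$, and its cohomology is only in cohomological degree $2$ by Proposition 8. So $\dim H^2(L;L)_{2nm}=5l_{m+2}-5l_{m+1}+l_m$, which is the rank of $\pi_{2nm-1}$. Other even $r>0$ contribute nothing, and even homotopy degrees vanish by Theorem A. By (1), $U$ has Hilbert series $(1-5t+5t^2)^{-1}$, and by PBW it equals $\prod_w(1-t^w)^{-l_w}$. Write $1-5t+5t^2=(1-\alpha t)(1-\beta t)$ with $\alpha,\beta=\frac{5\pm\sqrt5}2$. Comparing logarithms gives $\sum_{w|d}w\,l_w=\alpha^d+\beta^d$, so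
$$l_w=\frac1w\sum_{d|w}\mu(w/d)(\alpha^d+\beta^d).$$
The power sums $\alpha^d+\beta^d$ are $5,15,50,175$ for $d=1,\dots,4$, giving $l_1,\dots,l_4=5,\ \frac{15-5}2=5,\ \frac{50-5}3=15,\ \frac{175-15}4=40$. Since $l_w$ is asymptotic to $\alpha^w/w$ with $\alpha>3$, the ranks grow exponentially. $\square$

## Homotopy nilpotency as Lie nilpotency

Theorems B and C need a dictionary between the maps $c_n$ and iterated Samelson products. An $n$-fold bracket means a right-normed one, $[x_1,[x_2,\dots,[x_{n-1},x_n]]]$, and a one-fold bracket is an element. Nilpotent means that all $n$-fold brackets vanish for some $n$.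

**Lemma 9.** Let $B$ be simply connected and rational of finite type, let $G$ be a group-like space equivalent to $\Omega B$ as an H-space, and let $\mathfrak g=\pi_*(G)$ with the Samelson product. If $G$ is homotopy nilpotent, then $\mathfrak g$ is nilpotent. If $\mathfrak g$ is nilpotent, then $G$ is homotopy nilpotent, and its homotopy nilpotency is the largest $n$ for which some $n$-fold bracket in $\mathfrak g$ is non-zero.

*Proof.* $G$ is a connected H-space, so based and free homotopy classes of maps into it agree. We show that $c_m$ is null iff all $m$-fold brackets vanish; this contains all claims.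

**Step 1: if $c_m$ is null, all $m$-fold brackets vanish.** We detect brackets on products of spheres. Let $\alpha_i\in\pi_{k_i}(G)$. If $c_m$ is null, so is $c_m\circ(\alpha_1\times\dots\times\alpha_m)$ on $S^{k_1}\times\dots\times S^{k_m}$. By induction on $m$, this composite is the iterated Samelson product precomposed with the pinch $q$ to $S^{k_1}\wedge\dots\wedge S^{k_m}$. Under $G\simeq\Omega B$, precomposition with $q$ is precomposition with $\Sigma q$ on maps to $B$. As $\Sigma q$ has a right homotopy inverse, $q^*$ is injective. So the iterated Samelson product is $0$.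

Now suppose that all $(n+1)$-fold brackets vanish, $n\ge0$; we must show that $c_{n+1}$ is null. By Milnor–Moore $H_*(G;\mathbb Q)=U\mathfrak g$ as Hopf algebras. Let $Y$ be a connected complex, and let $C=H_*(Y;\mathbb Q)$, a connected cocommutative graded coalgebra with positive part $\bar C$.

**Step 2: the homology representation is faithful.** We embed the group $[Y,G]$ into a group of linear maps. As a space $G\simeq\prod_iK(\pi_i,i)$ with $\pi_i=\pi_i(G)$. The fundamental classes in $H^i(G;\pi_i)=\mathrm{Hom}(H_i(G;\mathbb Q),\pi_i)$ assemble to a linear map $\lambda:U\mathfrak g\to\mathfrak g$, and $[Y,G]\cong\prod_iH^i(Y;\pi_i)=\mathrm{Hom}_0(\bar C,\mathfrak g)$ by $f\mapsto\lambda f_*$ (here $\mathrm{Hom}_0$ means degree $0$). So $f\mapsto f_*$ is injective. Each $f_*$ is a coalgebra map $C\to U\mathfrak g$. In the algebra $\mathcal A=\mathrm{Hom}_0(C,U\mathfrak g)$ with the convolution product $\varphi*\psi=\mu(\varphi\otimes\psi)\Delta_C$, one has $(f\cdot g)_*=f_**g_*$.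

**Step 3: logarithms have values in $\mathfrak g$.** This brings the Lie algebra in. A map vanishing on $C_0=\mathbb Q$ has $k$-th convolution power vanishing in degrees $<k$. So logarithms of maps preserving $1$, and exponentials of maps vanishing on $C_0$, converge pointwise. Let $F:C\to U\mathfrak g$ be a coalgebra map. In the convolution algebra $\mathrm{Hom}_0(C,U\mathfrak g\otimes U\mathfrak g)$ the maps $F\otimes1:c\mapsto F(c)\otimes1$ and $1\otimes F$ have product $(F\otimes F)\Delta_C$, in either order since $C$ is cocommutative. So they commute, and $\log((F\otimes F)\Delta_C)=\log F\otimes1+1\otimes\log F$. On the other hand the coproduct $\Delta$ of $U\mathfrak g$ is an algebra map, so $\log(\Delta F)=\Delta\log F$. As $\Delta F=(F\otimes F)\Delta_C$, we get $\Delta\log F=\log F\otimes1+1\otimes\log F$: the values of $\log F$ are primitive, that is, in $\mathfrak g$. Thus $\log F\in\mathfrak k:=\mathrm{Hom}_0(\bar C,\mathfrak g)$.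

**Step 4: commutators.** We bound commutators in $[Y,G]$. By cocommutativity the convolution commutator of $\psi_1,\psi_2\in\mathfrak k$ is
$$[\psi_1,\psi_2](c)=\sum[\psi_1(c'),\psi_2(c'')],$$
so $\mathfrak k$ is a Lie algebra. Its $m$-fold brackets take values in sums of $m$-fold brackets of $\mathfrak g$. Hence all $(n+1)$-fold brackets of $\mathfrak k$ vanish. Let $\mathfrak k^m$ be the span of the $m$-fold brackets, so $[\mathfrak k^i,\mathfrak k^j]\subset\mathfrak k^{i+j}$ and $\mathfrak k^{n+1}=0$. By the Baker–Campbell–Hausdorff formula, which is a finite sum here, the logarithm of the group commutator of $\exp\psi_1$ and $\exp\psi_2$ is a Lie series in $\psi_1,\psi_2$ which vanishes if $\psi_1=0$ or $\psi_2=0$; so each of its terms involves both. Hence, if $\psi_2\in\mathfrak k^m$, this logarithm is in $\mathfrak k^{m+1}$. By induction, $(n+1)$-fold commutators in $[Y,G]$ have homology representation with logarithm in $\mathfrak k^{n+1}=0$, and they are trivial by Step 2. Apply this to $Y=G^{n+1}$ and its projections: $c_{n+1}$ is null. $\square$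

For finite simply connected $Y$ whose $\pi_k(\mathrm{aut}_1Y)\otimes\mathbb Q$ are finite dimensional (as will be visible below) the lemma applies to $G=\mathrm{aut}_1(Y)_0\simeq\Omega(B\mathrm{aut}_1(Y)_0)$. By (F), $\mathfrak g$ is, up to signs in the bracket, the positive degree part of $H_*(\mathrm{Der}\,\mathcal M)$. Signs do not affect which iterated brackets of homogeneous elements vanish.

## Products with $3$-spheres: proof of Theorem C

Let $\Gamma$ be as in Theorem A. The space $X_\Gamma\times(S^3)^q$ is finite, simply connected, and has infinite total rational homotopy rank since $X_\Gamma$ does; so it is hyperbolic. Its minimal model is $\mathcal M=\Lambda V\otimes R$ with $R=\Lambda(e_1,\dots,e_q)$, $|e_i|=3$, $de_i=0$. Put $\partial_i=\partial/\partial e_i$, and $e_K=\prod_{i\in K}e_i$ for $K\subset\{1,\dots,q\}$.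

**Step 1: the homology of $\mathrm{Der}\,\mathcal M$.** We split derivations by where they act. Every derivation is uniquely the sum of one vanishing on the $e_i$ and one vanishing on $V$, and both kinds form subcomplexes since $de_i=0$ and $dV\subset\Lambda V$. The first kind is $\mathrm{Hom}(V,\Lambda V\otimes R)=R\otimes\mathrm{Der}\,\Lambda V$, spanned by the $e_K\theta$ with $\theta\in\mathrm{Der}\,\Lambda V$ extended by $\theta(e_i)=0$, and $[d,e_K\theta]=\pm e_K[d,\theta]$. The second kind consists of the $m\partial_i$, $m\in\mathcal M$, with $[d,m\partial_i]=(dm)\partial_i$. Hence, with $A=H^*(X_\Gamma;\mathbb Q)$,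
$$H_*(\mathrm{Der}\,\mathcal M)=R\otimes H_*(\mathrm{Der}\,\Lambda V)\ \oplus\ (A\otimes R)\otimes\langle\partial_1,\dots,\partial_q\rangle.$$

**Step 2: positive degrees.** We discard what does not count. The class $ae_K\partial_i$ has degree $3-3|K|-|a|$. Since elements of $A^+$ have degree $\ge3$, this is positive only for multiples of $\partial_i$. The classes $e_K\otimes H^p(L;L)_r$ have degree $r+1-p-3|K|$. For $p=0$ they vanish, as the centre is $0$. For $p=1$ the degree is positive only if $r>0$, and then $H^1(L;L)_r=0$ by Proposition 8. For $p\ge3$ they vanish. So the positive part is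
$$\mathfrak g=\langle\partial_1,\dots,\partial_q\rangle\oplus\mathfrak h,\qquad\mathfrak h=\bigoplus_{r-1>3|K|}e_K\otimes H^2(L;L)_r,$$
and it is finite dimensional in each degree.

**Step 3: brackets.** We compute the Lie algebra $\mathfrak g$. First, $[\partial_i,\partial_j]=0$. Next, $[e_K\theta,e_{K'}\theta']=\pm e_Ke_{K'}[\theta,\theta']$ because $\theta,\theta'$ kill the $e_i$; and $[\theta,\theta']$ represents a class in $H^3(L;L)=0$. So $\mathfrak h$ is abelian. Finally
$$[\partial_i,e_K\theta]=(\partial_ie_K)\theta+(-1)^{|K|}e_K[\partial_i,\theta]=(\partial_ie_K)\theta,$$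
because $[\partial_i,\theta]$ vanishes on $V$ and on all $e_j$. So a non-zero iterated bracket of at least two elements of the form $\partial_i$ or $e_K\theta$ involves exactly one element of $\mathfrak h$ and at most $q$ of the $\partial_i$, since each $\partial_i$ can act only once without giving $0$. All $(q+2)$-fold brackets vanish.

**Step 4: a non-zero $(q+1)$-fold bracket.** By Step 3 of the proof of Theorem A there is $0\ne\theta\in H^2(L;L)_r$ with $r-1>3q$. Then $e_1\cdots e_q\theta\in\mathfrak h$ and $[\partial_1,[\partial_2,\dots[\partial_q,e_1\cdots e_q\theta]]]=\pm\theta\ne0$. By Lemma 9 the homotopy nilpotency is $q+1$. $\square$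

## Dominated vertices and separating stars destroy nilpotency: proof of Theorem B

Let $\Gamma$ be triangle-free with $X_\Gamma$ hyperbolic; then $|I|\ge2$. So (iii)$\Rightarrow$(ii) is Theorem A, and (ii)$\Rightarrow$(i) is trivial. For (i)$\Rightarrow$(iii) assume that (iii) fails. By Lemma 9 (with (5) for finite type) it suffices that the positive part of $H_*(\mathrm{Der}\,\Lambda V)$ is not nilpotent. By (4), a derivation $D$ of $L$ of degree $r>0$ gives a cycle $\theta_{-D}$ of degree $r$, which is a boundary iff $D$ is inner. Brackets are given by (6).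

In Proposition 6 the derivations themselves already generate a non-nilpotent algebra. In the other cases a single derivation acting on $H^2(L;L)$ suffices.

**Lemma 10 (criterion).** Let $D\in\mathrm{Der}_r(L)$, $r>0$, let $uv$ be an edge with $Da_u=Da_v=0$, and let $y\in L$ be homogeneous with $D^ky\notin Q:=[a_u,L]+[a_v,L]$ for all $k\ge1$. Then the positive part of $H_*(\mathrm{Der}\,\Lambda V)$ is not nilpotent.

*Proof.* By (7), $[c]\mapsto c(a_u,a_v)$ is a well defined surjection $H^2(L;L)\to L/Q$. As $Da_u=Da_v=0$, we have $DQ\subset Q$ and $(D\cdot c)(a_u,a_v)=D(c(a_u,a_v))$. Take $k_0\ge1$ so large that $|D^{k_0}y|-|a_u|-|a_v|-1>0$, and a class $[c]$ of internal degree $|D^{k_0}y|-|a_u|-|a_v|$ mapping to $D^{k_0}y$. Then $\theta_c$ has positive degree $|D^{k_0}y|-|a_u|-|a_v|-1$. By (6), $\mathrm{ad}(\theta_{-D})^k[\theta_c]$ maps to $D^{k_0+k}y\ne0$ in $L/Q$ for all $k$. $\square$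

**Case 1: there are non-adjacent $v\ne w$ with $\mathrm{lk}(v)\subset\mathrm{lk}(w)$.** By Proposition 6 and (6), $\mathrm{ad}(\theta_{-G})^k[\theta_{-H}]=[\theta_{-\mathrm{ad}(G)^kH}]\ne0$ for all $k$, with $\theta_{-G},\theta_{-H}$ of positive degree. So the positive part is not nilpotent.

From now on Case 1 does not occur. Then no vertex $s$ is isolated, as otherwise $\mathrm{lk}(s)=\emptyset\subset\mathrm{lk}(w)$ for any $w\ne s$.

**Case 2: the star of some $s$ is separating.** We use the second construction above. Write $T_s=C_1\sqcup C_2$, both nonempty, with no edges between. Choose $t\in\mathrm{lk}(s)$, $b\in C_1$, $c\in C_2$. Let $D(a_x)=[a_s,a_x]$ for $x\in C_1$ and $D(a_x)=0$ otherwise; we have seen that this is a derivation. Its degree is $|a_s|>0$, and $Da_s=Da_t=0$. For $y=[a_b,a_c]$ we get $D^ky=[\mathrm{ad}(a_s)^ka_b,a_c]$.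

Suppose this lies in $[a_s,L]+[a_t,L]$. Retract to $L_{\{s,b,c\}}$, where $a_t\mapsto0$. This is free, as $s,b,c$ are pairwise non-adjacent. By Lazard elimination, its part of degree one in $b$ and one in $c$ has the basis $[\mathrm{ad}(a_s)^ia_b,\mathrm{ad}(a_s)^ja_c]$, which we identify with $\sigma^i\tau^j$. Then $\mathrm{ad}(a_s)$ is multiplication by $\sigma+\tau$, and $D^ky$ corresponds to $\sigma^k$. But $\sigma^k$ is not in the ideal $(\sigma+\tau)$, as one sees by putting $\tau=-\sigma$. So Lemma 10 applies with the edge $st$.

**Case 3: no separating star, but some vertex $v$ is dominated by some $w$.** First we determine $\Gamma$. If $v,w$ were non-adjacent, then $\mathrm{lk}(v)\subset\mathrm{lk}(w)$, which is Case 1. So they are adjacent. A vertex $u\in\mathrm{lk}(v)$ with $u\ne w$ would be adjacent to $w$ and give a triangle, so $\mathrm{lk}(v)=\{w\}$. If $w$ had another neighbour $v'$, then $\mathrm{lk}(v)\subset\mathrm{lk}(v')$ with $v,v'$ non-adjacent, which is Case 1. So $\{v,w\}$ is a component of $\Gamma$. The rest $\Gamma'$ is nonempty, as $X_\Gamma$ is hyperbolic. For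 $s\in\Gamma'$, $T_s=\{v,w\}\sqcup(\Gamma'\setminus\mathrm{st}(s))$ with no edges between, and it is connected, so $\mathrm{st}(s)=\Gamma'$. Thus $\Gamma'$ is complete, triangle-free, and has no isolated vertex: it is an edge $v'w'$. So $\Gamma$ consists of two disjoint edges.

Let $z=[a_v,a_{v'}]$, and let $D$ be $\mathrm{ad}\,z$ on $a_v,a_w$ and $0$ on $a_{v'},a_{w'}$. This respects both relations, so it is a derivation, of degree $|z|>0$. We apply Lemma 10 with the edge $v'w'$ and $y=a_v$. Suppose $D^ka_v\in[a_{v'},L]+[a_{w'},L]$ for some $k\ge1$. The ideal generated by $a_w,a_{w'}$ is $D$-stable. Passing to the quotient, the free Lie algebra $L(x,x')$ on $x=a_v$, $x'=a_{v'}$, we get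
$$\bar D^kx\in[x',L(x,x')],\qquad\text{where }\bar Dx=[[x,x'],x],\ \bar Dx'=0.$$
The ideal of $L(x,x')$ generated by $x$ is $\bar D$-stable, and free on $x_i=\mathrm{ad}(x')^ix$. In its enveloping tensor algebra identify the word $x_{i_1}\cdots x_{i_n}$ with $t_1^{i_1}\cdots t_n^{i_n}$. Then $\mathrm{ad}(x')$ is multiplication by $t_1+\dots+t_n$ on words of length $n$. Since $[x,x']=-x_1$, we have $\bar Dx_0=x_0x_1-x_1x_0$, which is $t_2-t_1$. Since $\bar D$ commutes with $\mathrm{ad}(x')$, $\bar Dx_i$ is $(t_1+t_2)^i(t_2-t_1)$. Applying the derivation $\bar D$ to each letter of a word, we find that $\bar D^{n-1}x$ corresponds to $f_n$, where $f_1=1$ and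
$$f_{n+1}(t_1,\dots,t_{n+1})=\sum_{j=1}^nf_n(t_1,\dots,t_j+t_{j+1},\dots,t_{n+1})\,(t_{j+1}-t_j).\tag{8}$$
Here $f_n$ is homogeneous of degree $n-1$. Elements of $[x',L(x,x')]$ of $x$-degree $n\ge1$ are divisible by $t_1+\dots+t_n$, so for $n\ge2$ they vanish at $(\tau,-\tau,0,\dots,0)$. We claim that $f_n$ does not. We have $f_2(\tau,-\tau)=-2\tau$. For $n\ge2$ evaluate (8) at $(\tau,-\tau,0,\dots,0)$. The term $j=1$ vanishes, because $f_n(0,\dots,0)=0$. The term $j=2$ is $\tau f_n(\tau,-\tau,0,\dots,0)$. The terms $j\ge3$ vanish, because $t_{j+1}-t_j=0$. By induction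
$$f_n(\tau,-\tau,0,\dots,0)=-2\tau^{n-1}\ne0\qquad(n\ge2).$$
With $n=k+1$ this contradicts $\bar D^kx\in[x',L(x,x')]$. So Lemma 10 applies.

If (iii) fails, then one of the three cases occurs, and in each the positive part of $H_*(\mathrm{Der}\,\Lambda V)$ is not nilpotent. By Lemma 9, $\mathrm{aut}_1(X_\Gamma)_0$ is not homotopy nilpotent. $\square$
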